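# Acyclic colorings and the marking game in which Bob starts

## Two graph parameters, and the case of score two

All graphs are finite.

**Definition (acyclic chromatic number).** The acyclic chromatic number $\chi_a(G)$ is the least $k$ such that $G$ has a proper vertex coloring with $k$ colors in which the union of any two color classes induces a forest. In other words, no cycle is colored with only two colors.

For example, the proper $2$-coloring of the cycle $C_4$ is not acyclic, while the colors $1,2,1,3$ around the cycle are; so $\chi_a(C_4)=3$. For $K_{n,n}$ with $n\ge 2$: if a color repeats on each side, we see a two-colored $C_4$. Hence one side carries $n$ different colors, and the other side needs at least one more. Giving one side the colors $1,\dots,n$ and the whole other side the color $0$ works, since any two classes induce a star or an edgeless graph. So $\chi_a(K_{n,n})=n+1$.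

**Definition (marking game).** Alice and Bob take turns; a move marks one unmarked vertex of $G$. The game ends when all vertices are marked. The score is $1$ plus the maximum, over all vertices $v$, of the number of neighbors of $v$ that were already marked when $v$ was marked. The number $\mathrm{col}_g^B(G)$ is the least $k$ such that Alice has a strategy that guarantees a score of at most $k$ when **Bob** makes the first move; $\mathrm{col}_g^A(G)$ is the analogue in which Alice moves first.

Take the path $a\,b\,c$. If Bob starts with $a$, Alice answers $b$, and no vertex ever sees two marked neighbors; the case of $c$ is symmetric; if he starts with $b$, the same is true. So $\mathrm{col}_g^B=2$. Take the path $a\,b\,c\,d$ and let Bob start with $a$. If Alice marks $b$, Bob marks $d$, and $c$ will have two marked neighbors. If she marks $c$, then $b$ will have two. If she marks $d$, then the later of $b,c$ will have two. All degrees are at most $2$, so $\mathrm{col}_g^B=3$. In $K_{n,n}$ the vertex marked last has $n$ marked neighbors and no degree exceeds $n$, so $\mathrm{col}_g^B(K_{n,n})=n+1$. In this example the two parameters agree.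

The question, from "Game Coloring the Cartesian Product of Graphs" (doi:10.1002/jgt.20338), is this: **is there a function $f:\mathbb N\to\mathbb N$ with $\chi_a(G)\le f(\mathrm{col}_g^B(G))$ for every finite graph $G$?**

There is an easy special case, in which the answer is as good as it could be.

**The case of score two.** If $\mathrm{col}_g^B(G)\le 2$, then $\chi_a(G)\le 2$.

*Proof.* Let Alice use her strategy against any play of Bob. The resulting play has score at most $2$, so it lists the vertices in an order in which each vertex has at most one earlier neighbor. If $G$ had a cycle, the last vertex of the cycle in this order would have two earlier neighbors. So $G$ is a forest. A proper $2$-coloring of a forest is acyclic. $\square$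

What changes when the score may be larger? One play with score at most $k$ still gives an order in which each vertex has at most $k-1$ earlier neighbors. In that case we say that $G$ is $(k-1)$-*degenerate*: equivalently, every nonempty subgraph has a vertex of degree at most $k-1$. Coloring greedily along the order gives a proper coloring with $k$ colors. But for $k\ge 3$ cycles are allowed, and nothing in the greedy coloring prevents two-colored cycles. We shall see in a moment that $2$-degenerate graphs can have arbitrarily large $\chi_a$. So a positive answer would have to use that Alice can obtain a good order *against an opponent*. It turns out that even this does not suffice.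

**Theorem 1.** For every $K$ there is a finite graph $G$ with $\mathrm{col}_g^B(G)\le 8$ and $\chi_a(G)\ge K$. Hence no function $f$ as in the question exists.

**Theorem 2.**

* (a) For all $K,g$ the graph $G$ in Theorem 1 can moreover be chosen bipartite, $2$-degenerate, of girth at least $g$, and with $\mathrm{col}_g^A(G)\le 8$ as well.
* (b) For some constant $c>0$ and infinitely many $n$ there are $n$-vertex graphs with $\mathrm{col}_g^B\le 8$ and $\chi_a\ge c\sqrt{\log\log n/\log\log\log n}$.
* (c) Conversely, $\mathrm{col}_g^B$ is not bounded by a function of $\chi_a$: with the notation $H^{(1)}$ of the next section, $\chi_a(K_{n,n}^{(1)})\le 3$, while $\mathrm{col}_g^B(K_{n,n}^{(1)})$ is unbounded.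
* (d) If $\mathrm{col}_g^B(G)\le 2$, then $\chi_a(G)\le 2$. So the least $k$ for which $\chi_a$ is unbounded on $\{G:\mathrm{col}_g^B(G)\le k\}$ lies in $\{3,\dots,8\}$.

No optimality of $8$ is claimed. The first sentence of (d) is what we just proved; the second follows from it once Theorem 1 is proved.

## Subdivisions turn chromatic number into acyclic chromatic number

**Definition (subdivision).** The $1$-subdivision $H^{(1)}$ of a graph $H$ is obtained by replacing each edge $e=uv$ by a path $u\,s_e\,v$ with a new vertex $s_e$, also written $s_{uv}$.

For example, $K_3^{(1)}=C_6$. Always, $H^{(1)}$ is bipartite, with sides $V(H)$ and $\{s_e\}$. It is $2$-degenerate, since a nonempty subgraph either contains some $s_e$, whose degree is at most $2$, or has no edges. Its girth is twice that of $H$.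

**Lemma 3.** If $H$ has an edge and $\chi_a(H^{(1)})=k$, then $\chi(H)\le 2k(k-1)$. In particular $\chi_a(H^{(1)})\ge\sqrt{\chi(H)/2}$.

*Proof.* Since $H$ has an edge, $k\ge 2$. Let $\varphi$ be an acyclic coloring of $H^{(1)}$ with $k$ colors. It need not be proper on $H$, so we look at one class $V_c=\{v\in V(H):\varphi(v)=c\}$ and bound $\chi(H[V_c])$.

For an edge $e$ of $H[V_c]$ the vertex $s_e$ has a color $\varphi(s_e)\ne c$. Sort these edges by this color. For fixed $c'\neq c$, the edges with $\varphi(s_e)=c'$ form a forest, since a cycle of such edges in $H$ would become a cycle of $H^{(1)}$ colored only with $c,c'$. So $H[V_c]$ is a union of $k-1$ forests.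

Therefore every subgraph of $H[V_c]$ on $p\ge 1$ vertices has at most $(k-1)(p-1)$ edges, so its average degree is less than $2(k-1)$, and it has a vertex of degree at most $2k-3$. By greedy coloring $\chi(H[V_c])\le 2k-2$. Using disjoint palettes for the $k$ classes, $\chi(H)\le k(2k-2)\le 2k^2$. $\square$

So $\chi_a(K_N^{(1)})\ge\sqrt{N/2}$, although $K_N^{(1)}$ is $2$-degenerate: degeneracy alone does not bound $\chi_a$, as announced.

Large $\chi(H)$ is not only sufficient but necessary here, since
$$\chi_a(H^{(1)})\le\chi(H)+1. \tag{1}$$
Indeed, color $V(H)$ properly with $\chi(H)$ colors and give all $s_e$ one new color. Two old classes span no edge of $H^{(1)}$. An old class is independent in $H$, so each $s_e$ has at most one neighbor in it, and together with the new class it induces a union of stars.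

Our task is now concrete: *find graphs $H$ with $\chi(H)$ arbitrarily large for which Alice keeps the score on $H^{(1)}$ bounded.*

## Dense graphs: Bob wins on the subdivision of $K_{n,n}$

Does Alice perhaps win on $K_N^{(1)}$? Each $s_e$ has degree $2$, so only the vertices of $V(H)$ matter. Bob's weapon is that marking $s_{uv}$ damages *two* vertices $u,v$, and Alice can mark only one of them in reply. On a dense graph he can repeat this on the survivors. This is Theorem 2(c).

*Proof of Theorem 2(c).* Let $A,B$ be the sides of $K_{n,n}$. Color $A$ with $1$, $B$ with $2$ and all subdivision vertices with $3$. This is proper, and every cycle of $K_{n,n}^{(1)}$ uses all three colors. So $\chi_a(K_{n,n}^{(1)})\le 3$.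

Let $k\ge 1$ and $n=6^{4k}$. We show that Bob can force a score of at least $k+1$. Call a position with Bob to move an $(i,j,M)$-position if there are sets $A'\subseteq A$, $B'\subseteq B$ of unmarked vertices with $|A'|=|B'|=M$, such that each vertex of $A'$ has at least $i$ marked neighbors and each vertex of $B'$ at least $j$. The start is a $(0,0,n)$-position.

**Step 1: one round of damage.** From an $(i,j,M)$-position with $6\mid M$, Bob makes $q=M/3$ moves. Each time he marks an unmarked $s_{ab}$ with $a\in A'$, $b\in B'$ such that $a,b$ are unmarked and were not used by him before in this round. Suppose for now that he can always do so. After the round and Alice's last reply there are $2q$ used vertices, and Alice has marked at most $q$ of them with her $q$ replies. So at least $q$ used vertices are unmarked, hence at least $q/2=M/6$ on one of the sides, and each of these has gained a marked neighbor. On the other side at least $M-q\ge M/6$ vertices of the old set are unmarked. Shrinking both sets to size $M/6$, we obtain an $(i+1,j,M/6)$- or an $(i,j+1,M/6)$-position.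

**Step 2: the moves are available.** Bob performs $2k-1$ rounds, with $M=n,n/6,n/36,\dots$; all these numbers are divisible by $6$, and the last is $6^{4k-(2k-2)}=6^{2k+2}$. Before any move of a round, on each side fewer than $q$ vertices were used and fewer than $q$ were marked by Alice in this round, so at least $M-2q=M/3$ vertices are available on each side. This gives at least $(M/3)^2\ge 6^{4k+4}/9>6^{4k}=n$ available pairs, with different subdivision vertices. The total number of moves of both players in all rounds is at most $2\cdot\frac n3\cdot\frac65<n$. So some available pair $a,b$ has $s_{ab}$ unmarked.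

**Step 3: the count.** After $2k-1$ rounds Bob has an $(i,j,M)$-position with $i+j=2k-1$ and $M\ge1$. So some unmarked vertex has at least $k$ marked neighbors, and when it is marked the score becomes at least $k+1$. $\square$

The proof never used that $A$ and $B$ are independent sets. Taking two disjoint sets $A,B$ of $n$ vertices in $K_{2n}$, Bob can play in the same way on $K_{2n}^{(1)}$. So complete graphs do not serve our purpose: $H$ has to be sparse in some sense.

## An orientation fixed in advance bounds the score but also $\chi(H)$

For a sparse graph Alice has a simple answer to the double damage: decide beforehand, for each edge, which end she will protect.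

**Observation.** If $H$ has an orientation with all out-degrees at most $d$, then $\mathrm{col}_g^B(H^{(1)})\le\max(3,d+2)$.

*Proof.* Call vertices of $V(H)$ alive while unmarked. If Bob marks $s_{uv}$ with $u,v$ alive and $uv$ oriented $u\to v$, Alice marks the head $v$. If exactly one end is alive, she marks that end. Otherwise she marks any alive vertex, and when none is left she plays arbitrarily. While $v$ is alive, consider the markings of vertices $s_{vw}$; all are made by Bob. After such a marking Alice marks $v$, which happens at most once, or she marks $w$, which happens only if $v$ is the tail of the edge $vw$, at most $d$ times. So $v$ has at most $d+1$ marked neighbors when it is marked. Subdivision vertices have degree $2$ and contribute at most $3$ to the score. $\square$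

Here is the point where this stops. If $H$ has an orientation with out-degrees at most $d$, every subgraph on $p\ge 1$ vertices has at most $dp$ edges, so it has a vertex of degree at most $2d$. Hence $\chi(H)\le 2d+1$, and by (1) $\chi_a(H^{(1)})\le 2d+2$. The sparsity that serves Alice destroys what we want.

The way out rests on a difference of scale. Large chromatic number is incompatible with sparsity of *all* subsets, but not with sparsity of all *small* subsets. So Alice should orient edges during the game, and only among the vertices that Bob's moves have touched, as long as there are few of them. To keep them few she must limit the number of Bob's moves. She does this by arranging $V(H)$ in levels $L_1,\dots,L_m$ of rapidly growing size. While she works through $L_j$, Bob makes only $O(|L_j|)$ moves, and on sets of size $O(|L_j|)$ above $L_j$ the graph is sparse. Then $L_j$ is finished, and the next level is so large that everything touched so far is negligible.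

Two features of the Observation must change. Alice cannot answer every hit at once, since then she would never have a free move to work through $L_j$; she will answer only the *second* hit on a vertex. And edges are oriented as vertices are touched, so we must ensure that no vertex accumulates out-edges over time; a closure operation will do this.

## Leveled graphs that are sparse on small sets

**Definition (good graph).** A graph $H$ is *good* if $V(H)=L_1\sqcup\dots\sqcup L_m$ with $n_i:=|L_i|\ge 1$ and, writing $L_{>j}:=\bigcup_{i>j}L_i$ (similarly $L_{<j}$, $L_{\ge j}$),

* (H1) each $L_i$ is independent, and for $i<k$ every $v\in L_k$ has at most one neighbor in $L_i$;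
* (H2) $n_j\ge 64\,n_{j-1}$ for $2\le j\le m$;
* (H3) for $1\le j\le m-1$, every $X\subseteq L_{>j}$ with $1\le|X|\le 64n_j$ satisfies $e(H[X])\le\frac32|X|$.

An example with $m=3$: let $L_1=\{r\}$, $|L_2|=64$, $|L_3|=4096$. Join $r$ to all other vertices, and join each vertex of $L_3$ to exactly one vertex of $L_2$. Then (H1) and (H2) are clear. For (H3) with $j=1$ note that $H[L_2\cup L_3]$ is a union of stars, so $e(H[X])\le|X|$; for $j=2$, $L_3$ is independent. So $H$ is good. Since it contains triangles, $\chi(H)=3$.

Note the asymmetry in (H1): a vertex has few neighbors *below*, at most one in each lower level, but may have very many neighbors above. Note also that (H3) says nothing about sets larger than $64n_j$.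

The rest of the talk proves two statements.

**Proposition 4.** If $H$ is good, then $\mathrm{col}_g^B(H^{(1)})\le 8$ and $\mathrm{col}_g^A(H^{(1)})\le 8$.

**Proposition 5.** For all $m\ge2$ and $g\ge2$ there is a good graph $H$ with $m$ levels, no cycle of length at most $g$, and $\chi(H)\ge m/\ln(85m)$.

## Alice's strategy: phases, the touched set, and second hits

We describe the strategy for Proposition 4. Vertices of $V(H)$ are *alive* while unmarked and *dead* once marked. While some vertex of $V(H)$ is alive, Alice marks only vertices of $V(H)$; afterwards she plays arbitrarily. Subdivision vertices have degree $2$ and contribute at most $3$ to the score. So it suffices to show: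

$$\text{every } v\in V(H)\text{ has at most }7\text{ marked neighbors when it is marked.}\tag{2}$$

From now on we consider only the part of the game in which some vertex is alive. In it, only Bob marks subdivision vertices.

**Phases.** This bookkeeping forces the levels to die in order. Alice maintains a phase number $j$, initially $1$; a growing set $Z\subseteq V(H)$ of *touched* vertices, initially empty; and permanent orientations of some edges of $H$. Let $W_j$ be the set $Z$ at the start of phase $j$, and put
$$T_j=L_j\cup(W_j\cap L_{>j}).$$
So $T_j$ consists of level $j$ and of the higher vertices touched in earlier phases; this is what Alice wants to kill in phase $j$. As soon as, after a move of either player, all of $T_j$ is dead, phase $j$ ends and phase $j+1$ starts (several phases may end at once).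

During phase $j$ only vertices of $L_{>j}$ will be inserted into $Z$. Insertions happen only in reaction to moves of Bob that mark a subdivision vertex; such a move kills no vertex, so it does not change the phase. Consequently:

* (P1) During phase $j$ all of $L_{<j}$ is dead, because $L_i\subseteq T_i$.
* (P2) A vertex inserted into $Z$ in phase $i$ is dead by the end of phase $i+1$. Indeed it lies in $L_{>i}$ and in $W_{i+1}$, hence in $L_{i+1}\cup(W_{i+1}\cap L_{>i+1})=T_{i+1}$.

After phase $m$ all vertices are dead. So while some vertex is alive, a phase $j\le m$ is in progress and $T_j$ contains an alive vertex.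

**Hits.** This says which vertex is protected after a move of Bob in phase $j$.

* *Case 0.* Bob marks a vertex of $V(H)$, or an $s_e$ with both ends of $e$ dead. Nothing is hit.
* *Case 1.* Bob marks $s_e$ with exactly one end of $e$ alive. That end is *hit*.
* *Case 2.* Bob marks $s_{uv}$ with $u,v$ both alive. By (P1) both lie in $L_{\ge j}$, and by (H1) they lie in different levels. Alice first performs the update described below; after it, the ends of $uv$ in $L_{>j}$ belong to $Z$. If one end lies in $L_j$, that end is *hit*. Otherwise both ends lie in $Z\cap L_{>j}$, the edge $uv$ is oriented, and its head is *hit*.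

Only alive vertices are hit, and each move of Bob hits at most one vertex.

**Alice's move.** If a vertex was hit by Bob's last move and this is its second hit, Alice marks it; this is a *response*. Otherwise she marks some alive vertex of $T_j$, where $j$ is the current phase; this is a *sweep*. If Alice moves first in the game, her first move is a sweep.

**Update.** Its purpose is to put the ends of $uv$ into $Z$, and then to enlarge $Z$ until every untouched vertex sees at most one touched vertex above level $j$. Let $Z_0=Z\cap L_{>j}$ and start with
$$C:=(\{u,v\}\cap L_{>j})\setminus Z;$$
these vertices are called *seeds*. While some vertex of $L_{>j}\setminus(Z\cup C)$ has at least two neighbors in $Z_0\cup C$, add such a vertex to $C$. Insertions are made one vertex at a time, seeds included. Then orient the edges of $H[C]$ so that every out-degree in $H[C]$ is at most $2$ if this is possible, and arbitrarily otherwise; we shall prove that it is always possible. Orient every edge between $C$ and $Z_0$ from $C$ to $Z_0$. Finally replace $Z$ by $Z\cup C$.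

**The strategy is well defined.** Oriented edges have both ends in $Z$, so no edge at a vertex of $C$ was oriented before the update. After an update in phase $j$ all edges of $H[Z\cap L_{>j}]$ are oriented: those inside $Z_0$ were oriented before, and the others just now. This persists when $j$ increases, since $L_{>j+1}\subseteq L_{>j}$. So in Case 2 the edge $uv$ indeed has a head.

*The strategy on the example.* In the graph with $L_1=\{r\}$ above, let Bob start with $s_{uv}$, where $u\in L_2$ and $v\in L_3$. The seeds are $u,v$. No other vertex of $L_2\cup L_3$ is adjacent to both, so $C=\{u,v\}$. Say Alice orients $v\to u$. Then $u$ has its first hit, and Alice sweeps $r$, the only vertex of $T_1$. Phase 2 starts with $W_2=\{u,v\}$ and $T_2=L_2\cup\{v\}$. If Bob now marks $s_{uv'}$ with another neighbor $v'\in L_3$ of $u$, then $v'$ enters $Z$, the vertex $u\in L_2$ has its second hit, and Alice responds by marking $u$.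

## Proof of Proposition 4

The proof rests on three invariants. Throughout phase $j$ (for (I) and (II), outside updates):

* (I) every vertex of $L_{>j}\setminus Z$ has at most one neighbor in $Z\cap L_{>j}$;
* (II) all edges of $H[Z\cap L_{>j}]$ are oriented, and every vertex is the tail of at most $3$ oriented edges in total;
* (III) $|Z\cap L_{>j}|\le 64n_j$, also within updates, where the vertices of $C$ are counted as well.

**Step 1: invariant (I).** This is what the closure loop is for. The claim holds at the beginning, when $Z=\emptyset$, and after each update, because the loop has stopped. It persists when $j$ increases, since $L_{>j+1}\subseteq L_{>j}$.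

**Step 2: invariant (III).** The purpose is to show that the touched set stays within the range of (H3). Let $z_j$ be the size of $Z$ at the end of phase $j$, so that $|W_j|=z_{j-1}$ with $z_0=0$; put $n_0=0$. We prove by induction on $j$:

1. at any moment in phases $1,\dots,j$, Bob has made at most $7n_j$ moves;
2. (III) holds in phase $j$; in fact $|Z\cap L_{>j}|\le 60n_j$, with $C$ counted during updates;
3. $z_j\le 64n_j$.

By the induction hypothesis and (H2), $z_{i-1}\le 64n_{i-1}\le n_i$ for all $i\le j$.

*Claim 1: sweeps limit Bob.* At a moment in phases $1,\dots,j$, let $\sigma$ and $\rho$ be the numbers of sweeps and responses made so far. A response marks a vertex $p$ at its second hit. At the first hit on $p$, earlier, Alice's answer was a sweep. Different responses concern different vertices $p$, and one move of Bob hits at most one vertex; so different responses are assigned different sweeps, and $\rho\le\sigma$. Each sweep in phase $i$ marks a new vertex of $T_i$. Hence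
$$\sigma\le\sum_{i\le j}|T_i|\le\sum_{i\le j}(n_i+z_{i-1})\le 2\sum_{i\le j}n_i\le 2n_j\Big(1+\frac1{64}+\frac1{64^2}+\cdots\Big)=\frac{128}{63}n_j<3n_j.$$
Each move of Bob, except possibly the last, has been answered by a move of Alice. So Bob has made at most $\sigma+\rho+1\le 6n_j+1\le 7n_j$ moves.

*Claim 2: the closure cannot run away.* If $j=m$, then $L_{>m}=\emptyset$ and there is nothing to prove. Let $j<m$, and let $Y$ be the current set $(Z\cup C)\cap L_{>j}$ at some moment of phase $j$. It consists of

* at most $z_{j-1}\le n_j$ vertices of $W_j$;
* at most $2\cdot 7n_j=14n_j$ seeds inserted in phase $j$, by Claim 1, since each move of Bob creates at most two;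
* further vertices, each of which had at least two neighbors in the then current $Y$ when it was inserted.

There are at least $|Y|-15n_j$ further vertices, and counting for each of them two edges to earlier vertices, we get
$$e(H[Y])\ge 2(|Y|-15n_j).$$
If $1\le|Y|\le 64n_j$, then (H3) applies to $Y$ and gives $2(|Y|-15n_j)\le\frac32|Y|$, that is, $|Y|\le 60n_j$. So $|Y|$ never lies in the interval $(60n_j,64n_j]$. At the start of the phase $|Y|\le n_j$, and $Y$ grows by one vertex at a time. A set of size at most $60n_j$ becomes one of size at most $60n_j+1\le 64n_j$, which therefore again has size at most $60n_j$. So $|Y|\le60n_j$ always.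

*Claim 3.* In phase $j$ only vertices of $L_{>j}$ are inserted, so at its end $Z=W_j\cup(Z\cap L_{>j})$, and $z_j\le n_j+60n_j\le 64n_j$. The induction is complete.

Here we see why there are two different constants: each closure vertex brings two edges, while (H3) permits only $\frac32$ edges per vertex, and the difference stops the closure.

**Step 3: invariant (II).** The purpose is to bound, once and for all, how often a vertex is the unprotected end. That all edges of $H[Z\cap L_{>j}]$ are oriented was shown above. Consider an update in phase $j$ with $C\ne\emptyset$, so $j<m$. We first show that an orientation of $H[C]$ with out-degrees at most $2$ exists. By (III), every nonempty $X\subseteq C$ has $|X|\le 64n_j$, and $X\subseteq L_{>j}$, so by (H3)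
$$e(H[X])\le\tfrac32|X|\le 2|X|.$$
Recall Hall's theorem: a bipartite graph has a matching saturating one side if every subset $F$ of that side has at least $|F|$ neighbors. Form the bipartite graph whose one side is the set of edges of $H[C]$ and whose other side contains two copies of each vertex of $C$; join each edge to both copies of both its ends. A nonempty set $F$ of edges that covers exactly the vertex set $X$ has $2|X|\ge e(H[X])\ge|F|$ neighbors. So there is a matching saturating all edges. Orient each edge away from the end to which it is matched. As each vertex has two copies, all out-degrees in $H[C]$ are at most $2$, and Alice uses such an orientation.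

Now let $x\in C$. Before the update $x\in L_{>j}\setminus Z$, so by (I) it had at most one neighbor in $Z_0$. Hence $x$ becomes the tail of at most $2+1=3$ edges in this update. Since $x$ stays in $Z$ from now on, it is never in the set $C$ of a later update, and later updates orient new edges at $x$ only towards $x$. This proves (II).

**Step 4: the count for (2).** Let $v\in V(H)$, and consider the edges $e\ni v$ whose $s_e$ was marked while $v$ was alive. All these markings are moves of Bob. Each of them is a hit on $v$, or a move of Case 2 in which the other end $w$ is hit.

* *Hits on $v$:* at most two, since after the second hit Alice marks $v$ at once.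
* *Moves where $w$ is hit because $w\in L_j$ and $v\in L_{>j}$, with $j$ the phase at that time.* After the update $v\in Z$. Let $i\le j$ be the phase in which $v$ entered $Z$; it depends only on $v$. As $v$ is alive, (P2) gives $j\le i+1$. So $w$ is a neighbor of $v$ in $L_i$ or $L_{i+1}$, in a level below that of $v$. By (H1) there is at most one such neighbor in each of these two levels. So there are at most two such moves.
* *Moves where $w$ is hit as the head of the oriented edge $v\to w$:* at most three, by (II).

In total $v$ has at most $2+2+3=7$ marked neighbors when it is marked. This proves (2), and with it $\mathrm{col}_g^B(H^{(1)})\le8$. Nothing in the argument depends on who starts: a first move of Alice is one more sweep, counted in $\sigma$. So $\mathrm{col}_g^A(H^{(1)})\le 8$ too. $\square$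

The second item shows why $T_{i+1}$ contains the vertices touched earlier. If Alice swept only the levels themselves, a vertex $v$ in a high level could lose one neighbor in each lower level, up to $m-1$ in total.

## Random leveled graphs: proof of Proposition 5

We let every vertex choose one random neighbor in each lower level. There is tension between two demands. For (H3) the level $L_{j+1}$ must be much larger than $L_j$. But a set $X\subseteq L_{>j}$ may lie mostly in the huge top levels, so there are very many sets $X$ to control. The union bound below has, for $|X|=s$, roughly $\big(|L_{>j}|/s\big)^s$ sets against a probability of roughly $(s/n_{j+1})^{3s/2}$. With $|L_{>j}|\approx Q\,n_{j+1}$ the product is $\big(Q\,(s/n_{j+1})^{1/2}\big)^s$, so $n_{j+1}/n_j$ should be large compared with $Q^2$. Since $Q$ depends only on the ratios above $j+1$, we can choose the ratios from the top down.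

**Step 1: parameters.** Put $R_m=64m^2$ and $Q_m=1$. For $j=m-1,\dots,1$ let $Q_j=R_{j+1}\cdots R_m$, and for $2\le j\le m-1$ let
$$R_j=2^{18}m^5Q_j^2 ;$$
this is a downward recursion. Let $n_1\ge2$, to be specified further in Step 4, and $n_j=R_jn_{j-1}$ for $2\le j\le m$. All $R_j\ge 64m^2$, so (H2) holds. Since $n_m=Q_jn_j$ and all $R_i\ge2$, geometric sums give
$$|L_{>j}|\le 2n_m=2Q_{j+1}n_{j+1},\qquad |V|\le 2Q_1n_1,\qquad n_1+\dots+n_{k-1}\le 2n_{k-1}.$$
For every $v\in L_k$ and every $i<k$ choose $f_i(v)\in L_i$ uniformly, all choices independent. Let $H_0$ have the edges $vf_i(v)$. Then (H1) holds for $H_0$.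

**Step 2: sparsity (H3) holds with probability at least $5/7$.** For $j=m-1$, (H3) is trivial, as $L_m$ is independent. Fix $1\le j\le m-2$ and $1\le s\le\min(64n_j,|L_{>j}|)$. Fix $X\subseteq L_{>j}$ with $|X|=s$. Then $e(H_0[X])$ is the number of occurring events $f_i(v)\in X$, over pairs $(v,i)$ with $v\in X\cap L_k$ and $j<i<k$. There are at most $ms$ pairs. These events are independent, and each has probability $|X\cap L_i|/n_i\le s/n_{j+1}$. If $X$ violates (H3), at least $r=\lceil 3s/2\rceil$ of them occur. With $\binom Nr\le(eN/r)^r$ and $\frac{2e}3\le 2$,
$$\Pr\big(e(H_0[X])\ge r\big)\le\binom{ms}{r}\Big(\frac s{n_{j+1}}\Big)^r\le\Big(\frac{ems}{r}\cdot\frac{s}{n_{j+1}}\Big)^r\le\Big(\frac{2ms}{n_{j+1}}\Big)^r\le\Big(\frac{2ms}{n_{j+1}}\Big)^{3s/2}.$$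
The last inequality needs a base of at most $1$, and indeed $2ms/n_{j+1}\le 128m\,n_j/n_{j+1}=128m/R_{j+1}\le1$, because $R_{j+1}\ge64m^2$ and $m\ge2$. The number of sets $X$ is at most $(e|L_{>j}|/s)^s\le(2eQ_{j+1}n_{j+1}/s)^s$. So the probability that some $X$ of size $s$ violates (H3) is at most
$$\Big[2eQ_{j+1}(2m)^{3/2}\Big(\frac{s}{n_{j+1}}\Big)^{1/2}\Big]^s\le\Big[2eQ_{j+1}(2m)^{3/2}\,\frac{8}{R_{j+1}^{1/2}}\Big]^s=\Big[\frac{16e\,2^{3/2}}{512\,m}\Big]^s\le\Big(\frac1{4m}\Big)^s.$$
Here we used $s/n_{j+1}\le 64/R_{j+1}$ and $R_{j+1}^{1/2}=2^9m^{5/2}Q_{j+1}$, which is valid since $2\le j+1\le m-1$; numerically $16e\,2^{3/2}/512<0.241$. Summing over $s\ge1$ gives at most $\frac1{4m}\cdot\frac1{1-1/(4m)}\le\frac1{4m}\cdot\frac87$, and summing over fewer than $m$ values of $j$ shows that (H3) fails with probability at most $\frac27$.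

**Step 3: no level avoids large sets more than it should.** This step prepares the bound on independent sets. Let $\mathcal E$ be the event that for all $2\le k\le m$ and all choices $S_i\subseteq L_i$ ($i<k$),
$$\#\{v\in L_k:\ f_i(v)\notin S_i\ \text{for all } i<k\}\le n_k\Big(\prod_{i<k}\Big(1-\frac{|S_i|}{n_i}\Big)+\frac1m\Big).$$
Recall Hoeffding's inequality: a sum of $N$ independent indicators exceeds its mean by at least $tN$ with probability at most $e^{-2t^2N}$, for $t>0$. For fixed $k$ and $(S_i)$ the left side is a sum of $n_k$ independent indicators, one for each $v\in L_k$, with mean $n_k\prod_{i<k}(1-|S_i|/n_i)$. So the inequality fails with probability at most $e^{-2n_k/m^2}\le e^{-128n_{k-1}}$, as $n_k\ge64m^2n_{k-1}$. The number of choices of $(S_i)$ is $2^{n_1+\dots+n_{k-1}}\le 2^{2n_{k-1}}\le e^{2n_{k-1}}$. Hence $\mathcal E$ fails with probability at most $\sum_{k\ge2}e^{-126n_{k-1}}<\frac17$, because the $n_{k-1}$ are distinct integers, all at least $2$.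

**Step 4: few short cycles, which we delete.** Consider a potential cycle of length $\ell$. Each of its edges $xy$ with $x\in L_k$, $y\in L_i$, $i<k$, corresponds to the event $f_i(x)=y$. Two of these events either concern different pairs $(x,i)$, or concern the same pair and are incompatible. So all occur with probability at most $n_1^{-\ell}$. There are at most $|V|^\ell$ potential cycles of length $\ell$. The expected number of cycles of length at most $g$ in $H_0$ is therefore at most
$$\sum_{\ell=3}^g\Big(\frac{|V|}{n_1}\Big)^\ell\le B':=\sum_{\ell=3}^g(2Q_1)^\ell ,$$
which depends only on $m$ and $g$. By Markov's inequality there are at most $2B'$ such cycles with probability at least $\frac12$; for $g=2$ we have $B'=0$, and there are none. We now require $n_1\ge\max(2,2B'm)$.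

The events in Steps 2 and 3 fail with total probability less than $\frac27+\frac17<\frac12$. So some outcome satisfies (H3), $\mathcal E$ and the bound on short cycles. Fix it, and delete one edge from each cycle of length at most $g$. At most $2B'$ edges are deleted. The resulting graph $H$ has no cycle of length at most $g$, and (H1)–(H3) still hold, since deleting edges does not harm them.

**Step 5: independent sets are small on average over the levels.** Let $I$ be independent in $H$, and put $a_k=|I\cap L_k|/n_k$ and $A_k=a_1+\dots+a_k$, $A_0=0$. A vertex $v\in I\cap L_k$ satisfies $f_i(v)\notin I$ for all $i<k$, unless $v$ is the upper end of a deleted edge; there are at most $2B'$ such exceptions. By $\mathcal E$ with $S_i=I\cap L_i$, for $k\ge2$,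
$$a_k\le\prod_{i<k}(1-a_i)+\frac1m+\frac{2B'}{n_k}\le e^{-A_{k-1}}+\frac2m ,\tag{3}$$
because $1-a\le e^{-a}$ and $n_k\ge n_1\ge 2B'm$. For $k=1$ the bound $a_1\le e^{-A_0}+\frac2m$ holds since $a_1\le1$. Ignoring the term $\frac2m$, this is a discrete form of $A'\le e^{-A}$, that is, of $(e^A)'\le1$, which makes $A$ grow only logarithmically. To make this exact put $E_k=e^{A_k}$. By convexity $e^a-1\le(e-1)a$ on $[0,1]$, so with (3)
$$E_k=E_{k-1}e^{a_k}\le E_{k-1}+(e-1)a_kE_{k-1}\le\Big(1+\frac{2(e-1)}m\Big)E_{k-1}+(e-1),\qquad E_0=1.$$
Write $q=1+\frac{2(e-1)}m$, so that $q^m\le e^{2(e-1)}$. Iterating,
$$E_m\le q^m+(e-1)(q^{m-1}+\dots+1)\le q^m\big(1+(e-1)m\big)\le e^{2(e-1)}\cdot e\,m=e^{2e-1}m\le 85m.$$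
Hence
$$\sum_{k=1}^m\frac{|I\cap L_k|}{n_k}\le\ln(85m)\qquad\text{for every independent set } I \text{ of } H.\tag{4}$$

**Step 6: the chromatic number.** Sum (4) over the color classes of a proper coloring of $H$ with $\chi(H)$ colors. Each level contributes $1$ in total, so the left sides add up to $m$. Thus $m\le\chi(H)\ln(85m)$. $\square$

## Unbounded $\chi_a$ at score eight, and how fast it grows

*Proof of Theorem 1 and Theorem 2(a).* Given $g$, which we may assume to be at least $2$, let $H$ be the graph of Proposition 5, with $m$ so large that $m/\ln(85m)>1$; then $\chi(H)>1$ and $H$ has an edge. Let $G=H^{(1)}$. By Proposition 4, $\mathrm{col}_g^B(G)\le8$ and $\mathrm{col}_g^A(G)\le8$. By Lemma 3,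
$$\chi_a(G)\ge\sqrt{\frac{m}{2\ln(85m)}},\tag{5}$$
which tends to infinity with $m$. So $\chi_a(G)\ge K$ for large $m$. If $\chi_a\le f(\mathrm{col}_g^B)$ held for all graphs, then $\chi_a(G)\le\max_{i\le8}f(i)$ would hold for all these $G$, a contradiction. Finally, $G$ is bipartite and $2$-degenerate, as is every $1$-subdivision, and its girth is twice that of $H$, hence larger than $g$. $\square$

The second sentence of Theorem 2(d) now follows: $\chi_a$ is bounded on the graphs with $\mathrm{col}_g^B\le2$ and unbounded on those with $\mathrm{col}_g^B\le8$.

*Proof of Theorem 2(b).* The purpose is to bound the number of vertices of $G$. Take $g=2$, so $B'=0$ and we may take $n_1=2$; let $m$ be large. Each vertex of $H$ has at most $m-1$ neighbors in lower levels, so $|E(H)|\le(m-1)|V(H)|$ and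
$$n=|V(G)|\le m|V(H)|\le m\cdot2Q_1n_1=4mQ_1.$$
For $2\le j\le m-1$ we have $Q_{j-1}=R_jQ_j=2^{18}m^5Q_j^3$, and $Q_{m-1}=64m^2$. With $\lambda=\ln(2^{18}m^5)$ this reads $\ln Q_{j-1}=3\ln Q_j+\lambda$ and $\ln Q_{m-1}\le\lambda$, so after $m-2$ steps
$$\ln Q_1\le 3^{m-2}\lambda+\lambda\,\frac{3^{m-2}-1}{2}\le 3^m\lambda=O(3^m\log m).$$
Therefore $x:=\ln\ln n\le Cm$ for some constant $C\ge1$ and all large $m$. Moreover $n\ge n_m\ge2^m$, so $n\to\infty$ and $x\to\infty$ as $m\to\infty$. The function $t/\ln t$ is increasing for $t\ge e$, so for large $m$
$$\frac{x}{\ln x}\le\frac{Cm}{\ln(Cm)}\le\frac{Cm}{\ln m}\le\frac{2Cm}{\ln(85m)},$$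
where the last step uses $85m\le m^2$, that is, $m\ge85$. By (5),
$$\chi_a(G)\ge\sqrt{\frac{m}{2\ln(85m)}}\ge\sqrt{\frac1{4C}\cdot\frac{\ln\ln n}{\ln\ln\ln n}} .$$
This is the claim with $c=1/(2\sqrt C)$ for natural logarithms, and another base changes only the constant. Since $n\to\infty$ with $m$, it holds for infinitely many $n$. $\square$
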